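\title{Complete distributivity and reflexive realizations of subspace lattices}

\begin{abstract}
We prove that a subspace lattice on a complex Hilbert space $H$, all of whose realizations are reflexive, is completely distributive. Together with the known converse, this characterizes complete distributivity, and it suffices to test realizations on a Hilbert space of dimension $\max(\dim H,\aleph_0)$. The non-reflexive realizations have the form $\{L\oplus\psi(L)\}$, where $\psi(L)$ is an amplification of $L$ inside a space carrying a weighted graph norm. The weights are chosen so that $\psi$ preserves all meets and joins, while the bounded operators that map each $L$ into $\psi(L)$ are too few to detect the lattice.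
\end{abstract}

\section{The question and the result}\label{sec:intro}

Let $H$ be a complex Hilbert space. A \emph{subspace lattice} on $H$ is a family $\mathcal F$ of closed subspaces of $H$ that contains $(0)$ and $H$ and is closed under arbitrary intersections and arbitrary closed linear spans. Ordered by inclusion, $\mathcal F$ is a complete lattice in which the meet $\wedge$ is intersection and the join $\vee$ is closed linear span. We write $\operatorname{Alg}\mathcal F$ for the algebra of bounded operators on $H$ that leave every member of $\mathcal F$ invariant and, for a family $\mathcal A$ of operators, $\operatorname{Lat}\mathcal A$ for the subspace lattice of closed subspaces invariant under every member of $\mathcal A$. The inclusion $\mathcal F\subset\operatorname{Lat}\operatorname{Alg}\mathcal F$ always holds, and $\mathcal F$ is \emph{reflexive} if it is an equality; equivalently, if $\mathcal F=\operatorname{Lat}\mathcal A$ for some family $\mathcal A$. Reflexivity says that there are enough operators respecting $\mathcal F$ to exclude every subspace that does not belong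 to $\mathcal F$.

\begin{example}\label{ex:lines}
Let $H=\mathbb C^2$ with basis $e_1,e_2$. The lattice $\{(0),\mathbb Ce_1,\mathbb Ce_2,H\}$ is reflexive: it is the lattice of invariant subspaces of the diagonal matrices. Add the line $\mathbb C(e_1+e_2)$. A diagonal matrix that leaves this line invariant is a scalar, and scalars leave every subspace invariant, so the enlarged lattice is not reflexive. It is also not distributive: for its three lines $L_1,L_2,L_3$ we have $L_1\wedge(L_2\vee L_3)=L_1$ and $(L_1\wedge L_2)\vee(L_1\wedge L_3)=(0)$.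
\end{example}

A subspace lattice $\mathcal G$ on a complex Hilbert space $K$ is a \emph{realization} of $\mathcal F$ on $K$ if $\mathcal G$ and $\mathcal F$ are isomorphic as lattices. A lattice isomorphism is an order isomorphism, so it preserves arbitrary meets and joins. It need not preserve reflexivity, which depends on the position of the subspaces and not only on their order; Example~\ref{ex:conjugate} below has a reflexive lattice on $\mathbb C^2$ with a non-reflexive realization on $\mathbb C^4$. It is therefore natural to ask for which lattices the order alone forces reflexivity.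

The relevant order property is the following. The lattice $\mathcal F$ is \emph{completely distributive} if
\begin{equation}\label{eq:cd}
\bigwedge_{i\in I}\bigvee_{j\in J_i}x_{i,j}=\bigvee_{f\in\prod_iJ_i}\ \bigwedge_{i\in I}x_{i,f(i)}
\end{equation}
for every doubly indexed family $\{x_{i,j}\}$ in $\mathcal F$. The inequality $\ge$ holds in every complete lattice, because $\bigwedge_ix_{i,f(i)}\le x_{i,f(i)}\le\bigvee_jx_{i,j}$ for all $i$ and $f$. For a finite lattice, \eqref{eq:cd} is ordinary distributivity: only finitely many different sets $\{x_{i,j}:j\in J_i\}$ occur, and the left side can be multiplied out. Two facts are known.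
\begin{itemize}
\item[(a)] (1975) If $\mathcal F$ is completely distributive, then every realization of $\mathcal F$ is reflexive.
\item[(b)] If every realization of $\mathcal F$ is reflexive and $\mathcal F$ has a finite-dimensional realization, then $\mathcal F$ is completely distributive.
\end{itemize}
The following question is posed in \cite{problem}: \emph{if every realization of a subspace lattice $\mathcal F$, on every complex Hilbert space, is reflexive, must $\mathcal F$ be completely distributive?} Fact (b) suggests that the answer is yes. The case that tests this guess is a lattice such as $\{L^2(E):E\subset[0,1]\text{ measurable}\}$, which is reflexive, distributive even for infinite joins, and not completely distributive (Example~\ref{ex:measure}): a positive answer requires a non-reflexive realization of it. The answer is yes.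

\begin{theorem}\label{thm:main}
Let $\mathcal F$ be a subspace lattice on a complex Hilbert space $H\ne(0)$, and let $\kappa=\max(\dim H,\aleph_0)$. The following are equivalent:
\begin{enumerate}
\item[(1)] $\mathcal F$ is completely distributive;
\item[(2)] every realization of $\mathcal F$ is reflexive;
\item[(3)] every realization of $\mathcal F$ on a Hilbert space of dimension $\kappa$ is reflexive.
\end{enumerate}
\end{theorem}

For $H=(0)$ the lattice has one element and the question is empty. The implication (1)$\Rightarrow$(2) is fact (a); Section~\ref{sec:rankone} includes its short proof, which shows what complete distributivity provides and what its failure looks like. The implication (2)$\Rightarrow$(3) is trivial. The content of the paper is (3)$\Rightarrow$(1); fact (b) is not used. Section~\ref{sec:ideas} builds non-reflexive realizations by hand in two examples, and Section~\ref{sec:criterion} turns the construction into a general criterion, Proposition~\ref{prop:key}. The criterion is then applied three times: twice in Section~\ref{sec:consequences}, to obtain an infinite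 distributive law and a metric property of lattices satisfying (3), and once more in Section~\ref{sec:proof}, where these two properties convert a failure of \eqref{eq:cd} into data for the criterion.

\medskip
\noindent\textbf{Conventions.} Inner products are linear in the first variable. $P_L$ is the orthogonal projection onto the closed subspace $L$, and $\operatorname{dist}(v,L)=\|(1-P_L)v\|$. The empty join is $(0)$ and the empty meet is $H$. A vector lies in $\bigvee_jL_j$ exactly when it is a limit of finite sums of vectors taken from the $L_j$. We use $\bigl(\bigvee_jL_j\bigr)^\perp=\bigwedge_jL_j^\perp$ and $\bigl(\bigwedge_jL_j\bigr)^\perp=\bigvee_jL_j^\perp$. For $x\in H$ let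
\[
L_x=\bigwedge\{N\in\mathcal F:x\in N\},
\]
the smallest member of $\mathcal F$ that contains $x$; thus $L_x\le N$ if and only if $x\in N$, for $N\in\mathcal F$. We call $\mathcal F$ \emph{robust} if it satisfies condition (3) of Theorem~\ref{thm:main}.

\section{Complete distributivity and rank-one operators}\label{sec:rankone}

For $M\in\mathcal F$ put
\[
M_-=\bigvee\{N\in\mathcal F:M\not\le N\}.
\]
This element controls rank-one operators. If $f\in M$ and $e\perp M_-$, then the operator $g\mapsto\langle g,e\rangle f$ belongs to $\operatorname{Alg}\mathcal F$: it maps $N\in\mathcal F$ into $\mathbb Cf\subset N$ when $M\le N$, and it annihilates $N$ when $M\not\le N$, since then $N\le M_-$. Complete distributivity can be expressed through the same element.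

\begin{lemma}\label{lem:minus}
$\mathcal F$ is completely distributive if and only if
\begin{equation}\label{eq:minus}
L\le\bigvee\{M\in\mathcal F:L\not\le M_-\}\qquad\text{for every }L\in\mathcal F.
\end{equation}
If $\mathcal F$ is not completely distributive, there are $a<b$ in $\mathcal F$ such that
\begin{equation}\label{eq:nc}
b\le M_-\qquad\text{for every }M\in\mathcal F\text{ with }M\not\le a.
\end{equation}
\end{lemma}

\begin{proof}
Let $\mathcal F$ be completely distributive and $L\ne(0)$. Let $I$ be the set of all subsets $X\subset\mathcal F$ with $L\le\bigvee X$; these subsets are nonempty. By \eqref{eq:cd}, $L\le\bigwedge_{X\in I}\bigvee X=\bigvee_f\bigwedge_{X\in I}f(X)$, where $f$ runs over the functions with $f(X)\in X$ for all $X\in I$. Fix $f$ and let $M=\bigwedge_Xf(X)$. If $L\le M_-$, then $X_0=\{N:M\not\le N\}$ belongs to $I$, and $M\le f(X_0)\in X_0$ is a contradiction. So $L\not\le M_-$ for each of these $M$, and \eqref{eq:minus} follows.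

Now let \eqref{eq:cd} fail for $\{x_{i,j}\}$, with left side $b$ and right side $a$, so that $a<b$. Let $M\not\le a$. If for each $i$ there were $f(i)\in J_i$ with $M\le x_{i,f(i)}$, then $M\le\bigwedge_ix_{i,f(i)}\le a$. So there is an $i$ with $M\not\le x_{i,j}$ for all $j\in J_i$, and $b\le\bigvee_jx_{i,j}\le M_-$. This is \eqref{eq:nc}. It says that every $M$ with $b\not\le M_-$ lies below $a$, so \eqref{eq:minus} fails for $L=b$.
\end{proof}

\begin{proof}[Proof of \textup{(1)$\Rightarrow$(2)} in Theorem~\ref{thm:main}]
Complete distributivity passes to realizations, so it suffices to show that a completely distributive $\mathcal F$ is reflexive. Let $K\in\operatorname{Lat}\operatorname{Alg}\mathcal F$ and $x\in K$. Let $M\in\mathcal F$ satisfy $L_x\not\le M_-$. Then $x\notin M_-$, so $e=(1-P_{M_-})x$ is orthogonal to $M_-$ and $\langle x,e\rangle\ne0$. For each $f\in M$ the operator $g\mapsto\langle g,e\rangle f$ leaves $K$ invariant, so $f\in K$. Hence $M\subset K$, and $L_x\subset K$ by \eqref{eq:minus}. Therefore $K=\bigvee_{x\in K}L_x\in\mathcal F$.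
\end{proof}

\begin{example}\label{ex:chain}
If $\mathcal F$ is totally ordered, then $M_-=\bigvee\{N:N<M\}\le M$. For $L\in\mathcal F$, either $L_-<L$, and $M=L$ occurs in \eqref{eq:minus}, or $L$ is the join of the $N<L$, each of which occurs because $N_-\le N<L$. So $\mathcal F$ is completely distributive.
\end{example}

\begin{example}[The measure algebra]\label{ex:measure}
Let $H=L^2[0,1]$ and let $\mathcal F$ consist of the subspaces $L^2(E)$ of functions vanishing off a measurable set $E$. The multiplication operators by functions in $L^\infty[0,1]$ form a self-adjoint algebra equal to its own commutant. The projection onto a subspace invariant under this algebra commutes with it, and is therefore multiplication by an indicator function. Thus $\mathcal F$ is the lattice of invariant subspaces of this algebra, and it is a reflexive subspace lattice. It satisfies $b\wedge\bigvee_jN_j=\bigvee_j(b\wedge N_j)$: if $g\in b$ is close to a finite sum $\sum g_j$ with $g_j\in N_j$, then $g=P_bg$ is as close to $\sum P_bg_j$, and $P_bg_j\in b\wedge N_j$. But it is not completely distributive.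 If $M=L^2(E)\neq(0)$, split $E$ into disjoint sets $E_1,E_2$ of positive measure; then $L^2([0,1]\setminus E_1)$ and $L^2([0,1]\setminus E_2)$ do not contain $M$ and span $H$. So $M_-=H$, and \eqref{eq:nc} holds with $a=(0)$, $b=H$.
\end{example}

We shall once need to pass to orthogonal complements.

\begin{lemma}\label{lem:dual}
If $\mathcal F$ is robust, so is the subspace lattice $\mathcal F^\perp=\{L^\perp:L\in\mathcal F\}$ on $H$.
\end{lemma}

\begin{proof}
Let $\mathcal G$ be a realization of $\mathcal F^\perp$ on a space of dimension $\kappa$. Complementation reverses order, so $\mathcal G^\perp$ is a realization of $\mathcal F$ on the same space, and it is reflexive. An operator leaves a closed subspace invariant if and only if its adjoint leaves the orthogonal complement invariant. Hence $\operatorname{Alg}\mathcal G^\perp=(\operatorname{Alg}\mathcal G)^*$, and $K\in\operatorname{Lat}\operatorname{Alg}\mathcal G$ implies $K^\perp\in\operatorname{Lat}\operatorname{Alg}\mathcal G^\perp=\mathcal G^\perp$, that is, $K\in\mathcal G$.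
\end{proof}

\section{Two ideas, worked in examples}\label{sec:ideas}

\subsection{Doubling}

To show that a realization is not reflexive one has to control all operators in its algebra. The first idea reduces this to the control of one corner: place $\mathcal F$ next to a second copy of itself and look only at operators from the first copy to the second.

Let $D$ be a Hilbert space and let $\psi$ be a map from $\mathcal F$ to the closed subspaces of $D$. Put
\[
\mathcal T_\psi=\{T:H\to D\text{ bounded and linear}:\ TL\subset\psi(L)\text{ for all }L\in\mathcal F\}.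
\]

\begin{lemma}\label{lem:double}
Suppose that $\psi((0))=(0)$, $\psi(H)=D$, and that $\psi$ preserves arbitrary intersections and closed spans. Then $\mathcal G=\{L\oplus\psi(L):L\in\mathcal F\}$ is a realization of $\mathcal F$ on $H\oplus D$. If $\mathcal G$ is reflexive, then $\{Tx:T\in\mathcal T_\psi\}$ is dense in $\psi(L_x)$ for every $x\in H$.
\end{lemma}

\begin{proof}
Intersections and closed spans of subspaces $L_j\oplus\psi(L_j)$ are formed in each summand separately, so $L\mapsto L\oplus\psi(L)$ preserves them and $\mathcal G$ is a subspace lattice. The map is injective because of the first summand, so it is a lattice isomorphism onto $\mathcal G$.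

Let $\mathcal G$ be reflexive and let $\mathcal M$ be the closure of the linear space $\{A(x\oplus0):A\in\operatorname{Alg}\mathcal G\}$. It is invariant under $\operatorname{Alg}\mathcal G$ and contains $x\oplus0$, so $\mathcal M=L\oplus\psi(L)$ with $x\in L\in\mathcal F$. Also $\mathcal M\subset L_x\oplus\psi(L_x)$, because the latter is invariant and contains $x\oplus0$. Hence $L=L_x$, and the second components of the vectors $A(x\oplus0)$ are dense in $\psi(L_x)$. The second component of $A(x\oplus0)$ is $Tx$ with $T=P_DA|_H$, and $T\in\mathcal T_\psi$ since $A(g\oplus0)\in L'\oplus\psi(L')$ for $g\in L'\in\mathcal F$. Finally $Tx\in\psi(L_x)$ for every $T\in\mathcal T_\psi$.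
\end{proof}

\begin{example}\label{ex:conjugate}
Let $\mathcal F$ be the lattice of all subspaces of $H=\mathbb C^2$; it is reflexive, being the invariant subspace lattice of the identity. Let $D=\mathbb C^2$ and let $\psi(L)=\overline L$ be the image of $L$ under coordinatewise complex conjugation. An operator $T\in\mathcal T_\psi$ leaves $\mathbb Ce_1$, $\mathbb Ce_2$ and $\mathbb C(e_1+e_2)$ invariant, so $T=\lambda 1$ by Example~\ref{ex:lines}. It also maps $e_1+ie_2$ into $\mathbb C(e_1-ie_2)$, so $\lambda=0$. Thus $\mathcal T_\psi=\{0\}$ while $\psi(L_{e_1})=\mathbb Ce_1$, and the realization $\{L\oplus\overline L\}$ on $\mathbb C^4$ is not reflexive.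
\end{example}

\subsection{Weights}\label{sub:weights}

A general lattice has no symmetry like conjugation. The map that is always available is amplification: send $L$ to the space of families of vectors from $L$, inside a direct sum of copies of $H$. It preserves meets and joins, but $\mathcal T_\psi$ then contains the embeddings of $H$ as a summand. The second idea is to destroy these operators by strengthening the norm. We show it for the measure algebra of Example~\ref{ex:measure}.

Let $\mathbf 1$ be the constant function. For $n\ge0$ and $1\le i\le2^n$ let $\chi_{n,i}$ be the indicator function of $J_{n,i}=[(i-1)2^{-n},i2^{-n})$ and let $u_{n,i}=\mathbf 1-\chi_{n,i}$. Two features of these vectors pull in opposite directions. At every level $n$, the vector $\mathbf 1$ is the sum of the pieces $\chi_{n,i}\in L^2(J_{n,i})$, and $L^2(J_{n,i})$ is orthogonal to $u_{n,i}$. On the other hand, a fixed $L=L^2(E)\ne(0)$ is far from orthogonal to all $u_{n,i}$ of high level: $\|P_Lu_{n,i}\|^2=|E\setminus J_{n,i}|\ge|E|/2$ as soon as $2^{-n}\le|E|/2$, where $|\cdot|$ is Lebesgue measure.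

Let $X=H\oplus\bigoplus_{n,i}H$, with elements $y=(y^0,(y^{n,i}))$, and put
\[
\varphi_{n,i}(y)=2^{-n}\langle y^0,\mathbf 1\rangle+2^{n/2}\langle y^{n,i},u_{n,i}\rangle,\qquad
\|y\|_D^2=\|y\|^2+\sum_{n,i}16^n|\varphi_{n,i}(y)|^2 .
\]
Let $D$ be the space of $y\in X$ with $\|y\|_D<\infty$, and let $\psi(L)$ consist of the $y\in D$ with all components in $L$. The norm penalizes $\langle y^0,\mathbf 1\rangle$ heavily, once for each $(n,i)$, unless the component $y^{n,i}$ cancels it.

\emph{Operators cannot cancel the penalty.} Let $T\in\mathcal T_\psi$. The components of $T\chi_{n,i}$ lie in $L^2(J_{n,i})$ and are orthogonal to $u_{n,i}$. Therefore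
\[
2^{-n}|\langle(T\chi_{n,i})^0,\mathbf 1\rangle|=|\varphi_{n,i}(T\chi_{n,i})|\le4^{-n}\|T\chi_{n,i}\|_D\le4^{-n}2^{-n/2}\|T\|.
\]
Summing over the $2^n$ values of $i$ gives $|\langle(T\mathbf 1)^0,\mathbf 1\rangle|\le2^{n}\cdot2^{n}\cdot4^{-n}2^{-n/2}\|T\|=2^{-n/2}\|T\|$ for every $n$. So $\langle(T\mathbf 1)^0,\mathbf 1\rangle=0$.

\emph{Each single subspace can cancel it.} Let $L=L^2(E)$ with $|E|>0$ and $2^{-n_0}\le|E|/2$. Define $c\in X$ by $c^{n,i}=2^{-3n/2}P_Lu_{n,i}/\|P_Lu_{n,i}\|^2$ for $n\ge n_0$, with all other components zero. Then $\|c\|^2\le\sum_n2^n2^{-3n}\cdot2/|E|<\infty$, and $\varphi_{n,i}(c)=2^{-n}$ for $n\ge n_0$. For $g\in L$ the vector $R_Lg=(g,0)-\langle g,\mathbf 1\rangle c$ has $\varphi_{n,i}(R_Lg)=0$ for $n\ge n_0$, so $R_L$ is a bounded map of $L$ into $\psi(L)$ with $(R_Lg)^0=g$.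

These liftings are what makes $\psi$ preserve joins (Step~2 in the proof of Proposition~\ref{prop:key}). Granting this, Lemma~\ref{lem:double} applies with $x=\mathbf 1$ and $L_x=H$: the vector $y=R_H\mathbf 1$ has $\langle y^0,\mathbf 1\rangle=1$ and is not in the closure of $\{T\mathbf 1:T\in\mathcal T_\psi\}$. So the measure algebra has a non-reflexive realization on a separable space. The two computations are compatible because the liftings are not uniformly bounded: every $y\in\psi(L^2(J_{n,i}))$ with $y^0=\chi_{n,i}$ has $\|y\|_D\ge4^n|\varphi_{n,i}(y)|=4^n2^{-n}2^{-n}=1$, while $\|\chi_{n,i}\|=2^{-n/2}$.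

\subsection{A shared coordinate}\label{sub:shared}

In the measure algebra the pieces of $\mathbf 1$ came from new subspaces at each level. This is impossible in a finite lattice. Take the three lines $\mathbb Ce_1$, $\mathbb Ce_2$, $\mathbb C(e_1+e_2)$ of Example~\ref{ex:lines}, with $e_1,e_2$ orthonormal, and let $e_1$ play the role of $\mathbf 1$. The failure of distributivity is the decomposition $e_1=(e_1+e_2)-e_2$, with pieces in $N_1=\mathbb C(e_1+e_2)$ and $N_2=\mathbb Ce_2$, and we may take $u_1=e_1-e_2\perp N_1$ and $u_2=e_1\perp N_2$. If this decomposition is used at every level, then $N_1$ can never cancel the penalty attached to $u_1$, and it has no lifting. The remedy is one more coordinate $y^{n,*}$ at each level $n$, \emph{shared} by all penalties of that level and paired with $w=e_2$. The subspace $N_1$ is not orthogonal to $w$ and cancels all penalties through the shared coordinates. For an operator $T\in\mathcal T_\psi$ nothing is gained: the contributions of the pieces to the shared term add up to $\langle(Te_1)^{n,*},w\rangle$, which is zero because $(Te_1)^{n,*}\in\mathbb Ce_1\perp w$.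

\section{A criterion for a non-reflexive realization}\label{sec:criterion}

For a closed subspace $L$ of $H$ let $\ell^2(L)$ be the Hilbert space of sequences $\mathbf g=(g_s)_{s\ge0}$ in $L$ with $\|\mathbf g\|^2=\sum_s\|g_s\|^2<\infty$. The projection of $\ell^2(H)$ onto $\ell^2(L)$ is $\mathbf g\mapsto P_L\mathbf g=(P_Lg_s)_s$. Sequences replace the single vectors $u_{n,i}$ and $w$ of the examples because in general no single vector will be seen by all members of $\mathcal F$ at once.

\begin{proposition}\label{prop:key}
Let $\mathcal F$ be a subspace lattice on $H$, and suppose given: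
\begin{itemize}
\item[(K1)] $B\in\mathcal F$, a separable closed subspace $W\subset B^\perp$, and vectors $x\in B$, $h\in H$ with $\langle x,h\rangle\ne0$;
\item[(K2)] for each $n\ge0$ a finite nonempty set $I_n$ and, for $i\in I_n$, a subspace $N_{n,i}\in\mathcal F$, a vector $x_{n,i}\in N_{n,i}$ and a sequence $\mathbf u_{n,i}\in\ell^2(N_{n,i}^\perp)$, such that $\|x-\sum_{i\in I_n}x_{n,i}\|\le4^{-n}$.
\end{itemize}
Suppose further that
\begin{itemize}
\item[(K3)] for every $L\in\mathcal F$ with $P_Lh\ne0$ and $P_LW=(0)$ there are $\gamma>0$ and $n_0$ such that $\|P_L\mathbf u_{n,i}\|\ge\gamma$ for all $n\ge n_0$ and $i\in I_n$.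
\end{itemize}
Then $\mathcal F$ has a non-reflexive realization on a Hilbert space of dimension $\kappa=\max(\dim H,\aleph_0)$.
\end{proposition}

Section~\ref{sub:weights} is the case $B=H$, $W=(0)$, $x=h=\mathbf 1$, and Section~\ref{sub:shared} is the case $B=\mathbb Ce_1$, $W=\mathbb Ce_2$, $x=h=e_1$, where (K3) concerns only $L=\mathbb Ce_1$.

\begin{proof}
\emph{The space $D$ and the map $\psi$.} Choose $\mathbf w=(w_s)\in\ell^2(W)$ such that the $w_s$ span a dense subspace of $W$: rescale the terms of a dense sequence to have norm at most $2^{-s}$. Let $*$ be a symbol not in any $I_n$, and put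
\[
X=H\oplus\bigoplus_{n\ge0}X_n,\qquad X_n=\bigoplus_{i\in I_n\cup\{*\}}\ell^2(H).
\]
We call $X_n$ the $n$th \emph{level} and regard it as a subspace of $X$. An element $y\in X$ has components $y^0\in H$ and $y^{n,i}\in\ell^2(H)$, and $y^{[n]}$ denotes its projection on $X_n$. The space $X$ is a direct sum of countably many copies of $H$; for a closed subspace $L$ let $X(L)$ be the closed subspace of those $y$ whose coordinates in all copies lie in $L$, and let $X_n(L)=X_n\cap X(L)$. Define bounded linear functionals on $X$ by
\[
\theta_n(y)=2^{-n}\langle y^0,h\rangle+\langle y^{n,*},\mathbf w\rangle,\qquad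
\varphi_{n,i}(y)=\theta_n(y)+|I_n|^{1/2}\langle y^{n,i},\mathbf u_{n,i}\rangle\quad(i\in I_n),
\]
and weights $v_n=16^n\bigl(1+\sum_{i\in I_n}\|x_{n,i}\|\bigr)^2$. Let
\[
\|y\|_D^2=\|y\|^2+\sum_{n\ge0}\sum_{i\in I_n}v_n|\varphi_{n,i}(y)|^2,\qquad D=\{y\in X:\|y\|_D<\infty\},\qquad\psi(L)=D\cap X(L).
\]
The map $y\mapsto\bigl(y,(v_n^{1/2}\varphi_{n,i}(y))_{n,i}\bigr)$ is an isometry of $D$ into $X\oplus\ell^2$. Its range is closed: if the images of $y_m$ converge to $(y,(t_{n,i}))$, then $t_{n,i}=v_n^{1/2}\varphi_{n,i}(y)$ by continuity of each functional, so $y\in D$. Thus $D$ is a Hilbert space. Since $\|\cdot\|\le\|\cdot\|_D$, each $\psi(L)$ is closed in $D$. We have $\psi((0))=(0)$ and $\psi(H)=D$, and $\psi$ preserves arbitrary intersections because $L\mapsto X(L)$ does.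

The functional $\varphi_{n,i}$ depends only on $y^0$ and $y^{[n]}$. This has two consequences. On $X_n$ only the finitely many functionals $\varphi_{n,i}$, $i\in I_n$, are nonzero, so
\begin{equation}\label{eq:level}
X_n\subset D,\text{ and }\|\cdot\|_D\text{ is equivalent to }\|\cdot\|\text{ on }X_n.
\end{equation}
And if $y\in D$ has $y^0=0$, then $\varphi_{n,i}(y)=\varphi_{n,i}(y^{[n]})$, so $\|y-\sum_{n\le r}y^{[n]}\|_D^2=\sum_{n>r}\|y^{[n]}\|_D^2$ is the tail of the convergent series for $\|y\|_D^2$, and
\begin{equation}\label{eq:sum}
y=\sum_ny^{[n]}\text{ with convergence in }D\qquad(y\in D,\ y^0=0).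
\end{equation}

\medskip
\emph{Step 1: for every $L\in\mathcal F$ there is a bounded linear map $R_L:L\to D$ with $R_LL\subset\psi(L)$ and $(R_Lg)^0=g$.} Let $\iota g\in X$ have $(\iota g)^0=g$ and all other components zero; then $\varphi_{n,i}(\iota g)=2^{-n}\langle g,h\rangle$. If $P_Lh=0$, all these numbers vanish for $g\in L$, and $R_L=\iota|_L$ works. Let $P_Lh\ne0$. It suffices to find $c\in X(L)$ with $c^0=0$ and $\varphi_{n,i}(c)=2^{-n}$ for all but finitely many $(n,i)$. Indeed, put $R_Lg=\iota g-\langle g,h\rangle c\in X(L)$. Then $\varphi_{n,i}(R_Lg)=\langle g,h\rangle(2^{-n}-\varphi_{n,i}(c))$, so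
\[
\|R_Lg\|_D^2\le(1+\|h\|\|c\|)^2\|g\|^2+\|h\|^2\|g\|^2\sum_{n,i}v_n|2^{-n}-\varphi_{n,i}(c)|^2,
\]
and the last sum has finitely many nonzero terms.

If $P_LW\ne(0)$, then $P_L\mathbf w\ne0$. Let $c^{n,*}=2^{-n}P_L\mathbf w/\|P_L\mathbf w\|^2$ for all $n$, with all other components zero. Then $\|c\|^2=\sum_n4^{-n}\|P_L\mathbf w\|^{-2}<\infty$, and $\varphi_{n,i}(c)=\langle c^{n,*},\mathbf w\rangle=2^{-n}$ because $\langle P_L\mathbf w,\mathbf w\rangle=\|P_L\mathbf w\|^2$.

If $P_LW=(0)$, take $\gamma$ and $n_0$ from (K3). Let $c^{n,i}=2^{-n}|I_n|^{-1/2}P_L\mathbf u_{n,i}/\|P_L\mathbf u_{n,i}\|^2$ for $n\ge n_0$ and $i\in I_n$, with all other components zero. Then $\|c\|^2\le\sum_n|I_n|\cdot4^{-n}|I_n|^{-1}\gamma^{-2}<\infty$, and $\varphi_{n,i}(c)=|I_n|^{1/2}\langle c^{n,i},\mathbf u_{n,i}\rangle=2^{-n}$ for $n\ge n_0$.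

\medskip
\emph{Step 2: $\psi$ preserves closed spans.} The empty span is covered by $\psi((0))=(0)$. Let $L=\bigvee_jL_j$ for a nonempty family in $\mathcal F$, and let $Y$ be the closed span in $D$ of the $\psi(L_j)$. Then $Y\subset\psi(L)$. The difficulty in the reverse inclusion is that approximation of the coordinates of $y\in\psi(L)$ by sums from the $L_j$ gives convergence only in the weaker norm $\|\cdot\|$. We therefore treat the levels, where the norms are equivalent, and the component $y^0$, where $R_L$ is bounded, separately.

Finite sums of elements of the spaces $X_n(L_j)$ are dense in $X_n(L)$ for $\|\cdot\|$: truncate to finitely many coordinates and approximate each of them. By \eqref{eq:level}, $X_n(L_j)\subset\psi(L_j)$ and the density also holds for $\|\cdot\|_D$, so $X_n(L)\subset Y$. By \eqref{eq:sum},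
\begin{equation}\label{eq:zero}
\{y\in\psi(L):y^0=0\}\subset Y.
\end{equation}
Let $g\in L_j$. Then $R_{L_j}g\in\psi(L_j)\subset Y$, and $R_Lg-R_{L_j}g$ is an element of $\psi(L)$ with zero component in $H$, so it lies in $Y$ by \eqref{eq:zero}. Hence $R_Lg\in Y$. Since $R_L$ is linear and bounded, the $L_j$ span a dense subspace of $L$, and $Y$ is closed, we get $R_LL\subset Y$. Finally, for $y\in\psi(L)$ we have $y^0\in L$ and $y=R_Ly^0+(y-R_Ly^0)$, and the second term lies in $Y$ by \eqref{eq:zero}.

\medskip
\emph{Step 3: $\langle(Tx)^0,h\rangle=0$ for every $T\in\mathcal T_\psi$.} Fix $n$. Since $Tx_{n,i}\in X(N_{n,i})$ and $\mathbf u_{n,i}\in\ell^2(N_{n,i}^\perp)$, we have $\theta_n(Tx_{n,i})=\varphi_{n,i}(Tx_{n,i})$, and so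
\[
\sum_{i\in I_n}|\theta_n(Tx_{n,i})|\le\sum_{i\in I_n}v_n^{-1/2}\|Tx_{n,i}\|_D\le v_n^{-1/2}\|T\|\sum_{i\in I_n}\|x_{n,i}\|\le4^{-n}\|T\|.
\]
For the remainder $r_n=x-\sum_ix_{n,i}$ we use $|\theta_n(y)|\le(\|h\|+\|\mathbf w\|)\|y\|$, which gives $|\theta_n(Tr_n)|\le(\|h\|+\|\mathbf w\|)\|T\|4^{-n}$. Since $\theta_n$ does not depend on $i$, these estimates add up to a bound for $\theta_n(Tx)$. Since $x\in B$, we have $Tx\in X(B)$, and $\mathbf w\in\ell^2(B^\perp)$ gives $\theta_n(Tx)=2^{-n}\langle(Tx)^0,h\rangle$. Therefore
\[
|\langle(Tx)^0,h\rangle|\le2^n\cdot4^{-n}(1+\|h\|+\|\mathbf w\|)\|T\|\longrightarrow0\qquad(n\to\infty).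
\]

\medskip
\emph{Step 4: conclusion.} By Step~2 and Lemma~\ref{lem:double}, $\mathcal G=\{L\oplus\psi(L)\}$ is a realization of $\mathcal F$ on $H\oplus D$. The functional $y\mapsto\langle y^0,h\rangle$ is continuous on $D$. It vanishes on $\{Tx:T\in\mathcal T_\psi\}$ by Step~3, and it takes the value $\langle x,h\rangle\ne0$ at $R_{L_x}x\in\psi(L_x)$. So $\{Tx:T\in\mathcal T_\psi\}$ is not dense in $\psi(L_x)$, and $\mathcal G$ is not reflexive.

It remains to compute the dimension. As $H\ne(0)$, both $X$ and $\ell^2(H)$ have dimension $\dim H\cdot\aleph_0=\kappa$. Since $D$ is isometric to a closed subspace of $X\oplus\ell^2$, $\dim D\le\kappa$. The vectors $y\in X$ whose only nonzero component is $y^{0,*}$, with $y^{0,*}\perp\mathbf w$, are annihilated by all $\varphi_{n,i}$. They form a subspace of $D$ isometric to a subspace of codimension at most one in $\ell^2(H)$, so $\dim D\ge\kappa$. Hence $\dim(H\oplus D)=\kappa$.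
\end{proof}

\begin{remark}\label{rem:hyp}
Hypothesis (K3) is used only in Step~1. Some condition of this kind is needed there: if $P_Lh\ne0$, $P_LW=(0)$, and for infinitely many $n$ some $P_L\mathbf u_{n,i}$ is zero, then every $y\in\psi(L)$ satisfies $16^n4^{-n}|\langle y^0,h\rangle|^2\le\|y\|_D^2$ for these $n$, so $\langle y^0,h\rangle=0$ and the vector $P_Lh\in L$ has no lifting. The orthogonality relations $\mathbf u_{n,i}\perp\ell^2(N_{n,i})$ and $W\perp B$ are used only in Step~3, and $\langle x,h\rangle\ne0$ only in Step~4. The finiteness of $I_n$ gives \eqref{eq:level}. The factor $2^{-n}$ in $\theta_n$ is small enough to make the corrections $c$ square summable and large compared with the error $4^{-n}$ in (K2).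
\end{remark}

\section{Two properties of robust lattices}\label{sec:consequences}

The first application of Proposition~\ref{prop:key} generalizes Section~\ref{sub:shared} and gives the case of \eqref{eq:cd} in which $I$ has two elements and one of the sets $J_i$ is a singleton. It is the only application with $W\ne(0)$.

\begin{lemma}\label{lem:jid}
Let $\mathcal F$ be robust. For $b\in\mathcal F$ and every family $(N_j)_{j\in J}$ in $\mathcal F$,
\begin{equation}\label{eq:jid}
b\wedge\bigvee_jN_j=\bigvee_j(b\wedge N_j).
\end{equation}
\end{lemma}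

\begin{proof}
Replacing $b$ by $b\wedge\bigvee_jN_j$ changes neither side, so we may assume $b\le\bigvee_jN_j$. Put $a=\bigvee_j(b\wedge N_j)\le b$ and suppose $a<b$. Take $h\in b$ with $h\ne0$ and $h\perp a$, and let $x=h$, $B=b$. For each $n\ge0$ choose a finite nonempty set $I_n\subset J$ and vectors $x_{n,i}\in N_{n,i}:=N_i$ with $\|h-\sum_{i\in I_n}x_{n,i}\|\le4^{-n}$.

We would like vectors in $N_i^\perp$ close to $h$. They exist only modulo $b^\perp$: since $h\perp b\wedge N_i$, the vector $h$ lies in $(b\wedge N_i)^\perp=b^\perp\vee N_i^\perp$, so there are $u_{n,i}\in N_i^\perp$ and $\beta_{n,i}\in b^\perp$ with $\|h-u_{n,i}-\beta_{n,i}\|\le2^{-n}$. Applying $P_b$ gives $\|h-P_bu_{n,i}\|\le2^{-n}$. The parts $(1-P_b)u_{n,i}$ are not under control, and we let $W\subset b^\perp$ be the closed span of these countably many vectors. Let $\mathbf u_{n,i}=(u_{n,i},0,0,\dots)$. If $P_Lh\ne0$ and $P_LW=(0)$, then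
\[
\|P_L\mathbf u_{n,i}\|=\|P_LP_bu_{n,i}\|\ge\|P_Lh\|-2^{-n}\ge\tfrac12\|P_Lh\|
\]
for all large $n$ and all $i\in I_n$. So (K1)--(K3) hold, and Proposition~\ref{prop:key} contradicts robustness.
\end{proof}

The second application generalizes Section~\ref{sub:weights}. For $h\in H$ and $\varepsilon>0$ let
\[
q_\varepsilon(h)=\bigwedge\{N\in\mathcal F:\operatorname{dist}(h,N)<\varepsilon\},
\]
the part common to all members of $\mathcal F$ that come within $\varepsilon$ of $h$. Its use is that it turns approximate containment of $h$ into exact containment of $q_\varepsilon(h)$. It can be trivial: in the measure algebra, $\operatorname{dist}(h,L^2([0,1]\setminus J_{n,i}))=\|h\chi_{n,i}\|<\varepsilon$ for large $n$ and all $i$, and these $2^n$ subspaces have intersection $(0)$, so $q_\varepsilon(h)=(0)$ for all $h$ and $\varepsilon$. In a robust lattice this does not happen.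

\begin{lemma}\label{lem:S}
Let $\mathcal F$ be robust and $h\in H$. Then
\begin{align}
h&\perp\bigwedge_{\varepsilon>0}\bigvee\{N\in\mathcal F:\|P_Nh\|<\varepsilon\},\label{eq:S}\\
h&\in\bigvee_{\varepsilon>0}q_\varepsilon(h).\label{eq:Sstar}
\end{align}
\end{lemma}

\begin{proof}
If \eqref{eq:S} fails, some $x$ in the meet has $\langle x,h\rangle\ne0$. For each $n\ge0$, $x$ lies in the join of the nonempty family $\{N:\|P_Nh\|<2^{-n}\}$. So there are finitely many $N_{n,i}\in\mathcal F$, at least one, with $\|P_{N_{n,i}}h\|<2^{-n}$, and $x_{n,i}\in N_{n,i}$ with $\|x-\sum_ix_{n,i}\|\le4^{-n}$. Let $\mathbf u_{n,i}=((1-P_{N_{n,i}})h,0,0,\dots)$. Then $\|P_L\mathbf u_{n,i}\|\ge\|P_Lh\|-2^{-n}$ for all $L\in\mathcal F$. So (K1)--(K3) hold with $B=H$ and $W=(0)$, and Proposition~\ref{prop:key} contradicts robustness.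

Now apply \eqref{eq:S} to $\mathcal F^\perp$, which is robust by Lemma~\ref{lem:dual}. Since $\|P_{N^\perp}h\|=\operatorname{dist}(h,N)$, the join in \eqref{eq:S} becomes $\bigvee\{N^\perp:\operatorname{dist}(h,N)<\varepsilon\}=q_\varepsilon(h)^\perp$. Hence $h\perp\bigwedge_\varepsilon q_\varepsilon(h)^\perp=\bigl(\bigvee_\varepsilon q_\varepsilon(h)\bigr)^\perp$, which is \eqref{eq:Sstar}.
\end{proof}

\section{Robust lattices are completely distributive}\label{sec:proof}

Let $\mathcal F$ be robust and suppose that it is not completely distributive. Take $a<b$ as in \eqref{eq:nc}. We shall produce data for Proposition~\ref{prop:key} with $B=H$ and $W=(0)$, which contradicts robustness and proves (3)$\Rightarrow$(1) in Theorem~\ref{thm:main}.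

The plan is as follows. We shall have $h\perp a$. If $P_Lh\ne0$, then $v=P_Lh$ lies outside $a$, because $\langle v,h\rangle=\|P_Lh\|^2>0$. For $N\in\mathcal F$ the vector $u=(1-P_N)v\in N^\perp$ satisfies $\langle v,u\rangle=\operatorname{dist}(v,N)^2$, so $\|P_Lu\|\ge\operatorname{dist}(v,N)^2/\|v\|$. Condition (K3) will therefore hold if $x$ can be approximated by sums from subspaces $N$ that stay away from the vectors $v\notin a$. Condition \eqref{eq:nc} says that, for each single $v\notin a$, the element $b$ is covered by subspaces not containing $v$. Three things are missing. The distance from $v$ must stay bounded below as the approximation improves; this comes from \eqref{eq:Sstar}. The same subspaces must serve finitely many $v$ at once; this comes from \eqref{eq:jid}. And countably many $v$ must serve all $L$; this comes from a Lipschitz estimate and a separable reduction.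

\subsection{A distance that does not depend on the accuracy}

Let $v\in H\setminus a$. Then $L_v\not\le a$, and \eqref{eq:nc} with $M=L_v$ gives $b\le\bigvee\{N\in\mathcal F:v\notin N\}$. By \eqref{eq:jid}, $b=\bigvee\{b\wedge N:v\notin N\}$, and each $b\wedge N$ lies below $b$ and does not contain $v$. So $b=\bigvee\{N\in\mathcal F:N\le b,\ v\notin N\}$. For $m>0$ put
\[
b_v(m)=\bigvee\{N\in\mathcal F:N\le b,\ \operatorname{dist}(v,N)\ge m\}.
\]
As $m$ decreases, $b_v(m)$ increases. Since $v\notin N$ means $\operatorname{dist}(v,N)>0$, the join of the $b_v(m)$ is $b$; as they form a chain, $b$ is the closure of $\bigcup_{m>0}b_v(m)$.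

A vector of $b$ need not lie in any one $b_v(m)$, and this is where $q_\varepsilon$ enters. Fix $h_0\in b\setminus a$. By \eqref{eq:Sstar} there is $\varepsilon>0$ such that $q:=q_\varepsilon(h_0)\not\le a$. Then $\|h_0\|\ge\varepsilon$, since otherwise $(0)$ would occur in the meet defining $q$. For $v\in H\setminus a$ let
\[
\mu(v)=\sup\{m>0:\operatorname{dist}(h_0,b_v(m))<\varepsilon\}.
\]
The set is nonempty because $h_0$ is in the closure of $\bigcup_mb_v(m)$, so $\mu(v)>0$. For $m>\|v\|$ no $N$ has $\operatorname{dist}(v,N)\ge m$, so $b_v(m)=(0)$ and $\operatorname{dist}(h_0,b_v(m))=\|h_0\|\ge\varepsilon$; thus $\mu(v)\le\|v\|<\infty$. If $0<m<\mu(v)$, there is $m'>m$ in the set, and $b_v(m)\ge b_v(m')$ gives $\operatorname{dist}(h_0,b_v(m))<\varepsilon$. So $b_v(m)$ occurs in the meet defining $q$: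
\begin{equation}\label{eq:q}
q\le b_v(m)\qquad(v\in H\setminus a,\ 0<m<\mu(v)).
\end{equation}
Next,
\begin{equation}\label{eq:lip}
\mu(v')\ge\mu(v)-\|v-v'\|\qquad(v,v'\in H\setminus a).
\end{equation}
Indeed, let $\rho=\|v-v'\|<\mu(v)$, as otherwise there is nothing to prove, and let $\rho<m<\mu(v)$. If $\operatorname{dist}(v,N)\ge m$, then $\operatorname{dist}(v',N)\ge m-\rho$. Hence $b_v(m)\le b_{v'}(m-\rho)$, so $\operatorname{dist}(h_0,b_{v'}(m-\rho))<\varepsilon$ and $\mu(v')\ge m-\rho$. Let $m\uparrow\mu(v)$.

Choose $x\in q\setminus a$ and put $h=x-P_ax$. Then $h\perp a$, $h\ne0$, and $\langle x,h\rangle=\|h\|^2>0$. This is (K1) with $B=H$ and $W=(0)$.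

\subsection{Finitely many vectors at once}

\begin{lemma}\label{lem:families}
Let $n\ge0$ and $v_0,\dots,v_n\in H\setminus a$. There are a finite nonempty set $I_n$, subspaces $N_{n,i}\in\mathcal F$ and vectors $x_{n,i}\in N_{n,i}$ $(i\in I_n)$ with $\|x-\sum_ix_{n,i}\|\le4^{-n}$ and
\begin{equation}\label{eq:far}
\operatorname{dist}(v_j,N_{n,i})\ge\tfrac12\mu(v_j)\qquad(0\le j\le n,\ i\in I_n).
\end{equation}
\end{lemma}

\begin{proof}
Let $\mathcal N_j=\{N\in\mathcal F:N\le b,\ \operatorname{dist}(v_j,N)\ge\frac12\mu(v_j)\}$. It contains $(0)$ because $\mu(v_j)\le\|v_j\|$, and $\bigvee\mathcal N_j=b_{v_j}(\frac12\mu(v_j))$. By \eqref{eq:q}, $x\in q\le\bigwedge_{j\le n}\bigvee\mathcal N_j$. For families $\mathcal M,\mathcal N\subset\mathcal F$, two applications of \eqref{eq:jid} give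
\[
\bigvee\mathcal M\wedge\bigvee\mathcal N=\bigvee_{N\in\mathcal N}\Bigl(\bigvee\mathcal M\wedge N\Bigr)=\bigvee_{N\in\mathcal N}\ \bigvee_{M\in\mathcal M}(M\wedge N),
\]
so by induction $\bigwedge_{j\le n}\bigvee\mathcal N_j=\bigvee\{N_0\wedge\dots\wedge N_n:N_j\in\mathcal N_j\}$. Each $N=N_0\wedge\dots\wedge N_n$ satisfies $\operatorname{dist}(v_j,N)\ge\operatorname{dist}(v_j,N_j)\ge\frac12\mu(v_j)$, and $x$ is within $4^{-n}$ of a finite sum of vectors from such subspaces.
\end{proof}

\subsection{A separable subspace invariant under the projections}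

If $H$ is separable, take for $(v_j)_{j\ge 0}$ a dense sequence in $H\setminus a$, apply Lemma~\ref{lem:families} for each $n$, and put $H_0=H$ in what follows. In general the vectors $P_Lh$ need not lie in a separable subspace, and we replace them by their projections on a separable subspace $H_0$. For the inner product $\langle P_Lh,(1-P_N)v_j\rangle$ to depend only on this projection, $H_0$ must contain the $v_j$ and be invariant under the $P_{N_{n,i}}$. Since the $N_{n,i}$ depend on the $v_j$, which should be dense in $H_0\setminus a$, all these objects are constructed together.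

Let $S_0=\{h\}$. At stage $n\ge0$, suppose that countable sets $S_0\subset\dots\subset S_n\subset H$ are given, together with surjections $e_r:\{0,1,2,\dots\}\to S_r\setminus a$ for $r\le n$ (the set $S_r\setminus a$ contains $h$), and that $v_r$, $I_r$, $N_{r,i}$, $x_{r,i}$ have been chosen for $r<n$. Write $n+1=2^m(2l+1)$ with $m,l\ge0$. Then $m<2^m\le n+1$, so $m\le n$ and $v_n:=e_m(l)$ is defined. Choose $I_n$, $N_{n,i}$, $x_{n,i}$ by Lemma~\ref{lem:families} for $v_0,\dots,v_n$. Let $S_{n+1}$ be the countable set of all finite $(\mathbb Q+i\mathbb Q)$-linear combinations of the vectors $t$ and $P_{N_{r,i}}t$ with $t\in S_n$, $r\le n$, $i\in I_r$, and fix a surjection $e_{n+1}$ onto $S_{n+1}\setminus a$.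

Let $S=\bigcup_nS_n$ and let $H_0$ be its closure. Every pair $(m,l)$ occurs for exactly one $n$, so $\{v_j:j\ge0\}=S\setminus a$. The set $S$ is closed under $(\mathbb Q+i\mathbb Q)$-linear combinations and under every $P_{N_{r,i}}$, so $H_0$ is a separable closed subspace that contains $h$ and is invariant under every $P_{N_{r,i}}$. Since $a$ is closed, points of $S$ sufficiently near a point of $H_0\setminus a$ lie outside $a$. Hence $\{v_j\}$ is dense in $H_0\setminus a$.

\subsection{Verification of (K2) and (K3)}

The vectors $v_s$ are nonzero because they are not in $a$. Put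
\[
\mathbf u_{n,i}=(u_{n,i,s})_{s\ge0},\qquad u_{n,i,s}=2^{-s}\|v_s\|^{-1}(1-P_{N_{n,i}})v_s\in N_{n,i}^\perp .
\]
Then $\|\mathbf u_{n,i}\|^2\le\sum_s4^{-s}<\infty$, and (K2) holds.

Let $L\in\mathcal F$ with $P_Lh\ne0$, and let $p=P_{H_0}P_Lh$. Since $h\in H_0$, we have $\langle p,h\rangle=\langle P_Lh,h\rangle=\|P_Lh\|^2>0$, and $h\perp a$ gives $p\in H_0\setminus a$. Choose $j$ with $\|p-v_j\|<\frac15\mu(p)$. By \eqref{eq:lip}, $\mu(v_j)>\frac45\mu(p)$, so $\|p-v_j\|<\frac14\mu(v_j)$. Let $n\ge j$, $i\in I_n$, and $t=(1-P_{N_{n,i}})v_j$. Then $t\in H_0$, $\langle v_j,t\rangle=\|t\|^2$, and $\|t\|\ge\frac12\mu(v_j)$ by \eqref{eq:far}. Therefore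
\[
|\langle P_Lh,t\rangle|=|\langle p,t\rangle|\ge\langle v_j,t\rangle-\|p-v_j\|\,\|t\|\ge\|t\|\bigl(\|t\|-\tfrac14\mu(v_j)\bigr)\ge\tfrac18\mu(v_j)^2 .
\]
On the other hand $|\langle P_Lh,t\rangle|=|\langle P_Lh,P_Lt\rangle|\le\|P_Lh\|\,\|P_Lt\|$. Since $u_{n,i,j}=2^{-j}\|v_j\|^{-1}t$,
\[
\|P_L\mathbf u_{n,i}\|\ge\|P_Lu_{n,i,j}\|\ge\frac{2^{-j}\mu(v_j)^2}{8\,\|v_j\|\,\|P_Lh\|}>0 .
\]
The index $j$ depends only on $L$, so this bound is independent of $n\ge j$ and $i\in I_n$. This is (K3) with $n_0=j$.

Proposition~\ref{prop:key} now gives a non-reflexive realization of $\mathcal F$ on a Hilbert space of dimension $\kappa$, which contradicts robustness. Hence a robust lattice is completely distributive, and the proof of Theorem~\ref{thm:main} is complete.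

\begin{thebibliography}{1}

\bibitem{problem}
Article whose abstract begins ``Let $\mathcal F$ be a subspace lattice on a (complex) Hilbert space $H$. A subspace lattice $\mathcal G$ on a Hilbert space $K$ is a realization of \dots'',
\texttt{https://maths-proceedings.anu.edu.au/\allowbreak CMAProcVol20/\allowbreak CMAProcVol20-Longstaff.pdf}.

\end{thebibliography}
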